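# Minimal graphs over an arbitrary region of a half plane grow at most exponentially

## 1. Minimal graphs, their boundary values, and harmonic functions on them

Points of the plane are written $q=(x,y)$, with $|q|=\sqrt{x^2+y^2}$. The letter $z$ always denotes the third coordinate of $\mathbb R^3$, and $X=(x,y,z)$ is the position vector. A constant is called *absolute* if it depends on nothing.

**Definition 1 (solutions and boundary values).** Let $D\subset\mathbb R^2$ be open and nonempty, and $W=\sqrt{1+|\nabla u|^2}$. A solution with vanishing boundary values is a function $u\in C^2(D)\cap C(\overline D)$ with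
$$\operatorname{div}\frac{\nabla u}{W}=0\ \text{ in } D,\qquad u=0\ \text{ on }\partial D. \tag{1}$$
The boundary condition is imposed at every finite boundary point, and nothing is prescribed at infinity. We also use the weaker condition $u\le 0$ on $\partial D$.

*Example.* On $D=\{x>0\}$ the function $u=ax$ solves (1), since $\nabla u/W$ is constant. For a curved example fix $\lambda>1$ and put
$$D_\lambda=\{x>0,\ \cosh^2x>\lambda^2+y^2\},\qquad u=f-\lambda,\quad f=\sqrt{\cosh^2x-y^2}.$$
Here $ff_x=\cosh x\sinh x$ and $ff_y=-y$, so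
$$W^2=\frac{\cosh^2x-y^2+\cosh^2x\sinh^2x+y^2}{f^2}=\frac{\cosh^4x}{f^2},\qquad \frac{\nabla u}{W}=\Big(\tanh x,\ -\frac{y}{\cosh^2x}\Big),$$
and the divergence is $\cosh^{-2}x-\cosh^{-2}x=0$. On $\partial D_\lambda$ we have $f=\lambda$, so $u=0$. (At $x=0$ we have $\cosh^2 x=1<\lambda^2$, so $\overline{D_\lambda}$ does not touch the line $x=0$.) The graph is a piece of the catenoid $y^2+(z+\lambda)^2=\cosh^2x$.

**Definition 2 (the graph and its geometry).** Put $S=\{(x,y,z):(x,y)\in D,\ z=u(x,y)\}$, with unit normal $\nu=(\nu_1,\nu_2,\nu_3)=(-\nabla u,1)/W$. On $S$, $\nabla$ and $\Delta$ denote the intrinsic gradient and Laplacian, $A$ the second fundamental form, and $K=-\frac12|A|^2$ the Gauss curvature. Let $S^+=S\cap\{z>0\}$.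

*Example.* For $u=ax$ we have $\nu=(-a,0,1)/\sqrt{1+a^2}$, and the gradient on $S$ of the coordinate $x$, which is the tangential part of $e_1$, has length $1/\sqrt{1+a^2}$. So on a nearly vertical plane both $|\nabla x|$ and $\nu_3$ are small. In general, $|\nabla x|$ small means that the tangent plane is close to a plane $x=\text{const}$.

Solutions of (1) of class $C^2$ are real-analytic in $D$, so everything on $S$ is smooth. The textbook facts we use are these: $x,y,z$ are harmonic on $S$, and for fixed $Q\in\mathbb R^3$
$$|\nabla x|^2=1-\nu_1^2\ \text{ (likewise for } y,z),\quad \Delta|X-Q|^2=4,\quad \nabla|X-Q|^2=2(X-Q)^T, \tag{2}$$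
where $T$ as a superscript is the tangential part. Moreover
$$\Delta\nu_3=-|A|^2\nu_3\le 0,\qquad \nu_3=\frac1W>0. \tag{3}$$
So $\nu_3$ is a positive superharmonic function on $S$.

**Definition 3 (stability).** A two-sided minimal surface $\Sigma\subset\mathbb R^3$ is stable if $\int_\Sigma|A|^2\phi^2\le\int_\Sigma|\nabla\phi|^2$ for every compactly supported Lipschitz $\phi$.

*Example.* A plane is stable because $A=0$. More generally every graph $S$ as above is stable. Put $w=\log\nu_3$; by (3), $\Delta w=-|A|^2-|\nabla w|^2$. Multiplying by $\phi^2$ and integrating by parts,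
$$\int\phi^2(|A|^2+|\nabla w|^2)=\int2\phi\,\nabla\phi\cdot\nabla w\le\int|\nabla\phi|^2+\int\phi^2|\nabla w|^2 .$$

**Definition 4 (intrinsic balls).** $B_S(P,\ell)$ is the set of points of $S$ that can be joined to $P$ by a path in $S$ of length less than $\ell$. It is relatively compact in $S$ if its closure in $S$ is compact.

*Example.* On the plane $z=x$ over $\{x>0\}$, the point $P=(1,0,1)$ has distance $\sqrt2$ from the missing edge $x=z=0$, so $B_S(P,\ell)$ is relatively compact exactly for $\ell<\sqrt2$. For $\ell$ below the height $1$ of $P$ this is an instance of a general fact, proved in Section 5.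

**Definition 5 (Green's function).** Let $\Omega$ be a relatively compact domain with smooth nonempty boundary in a surface, and $p\in\Omega$. Green's function $g$ of $\Omega$ with pole $p$ satisfies $\Delta g=-2\pi\delta_p$ and $g=0$ on $\partial\Omega$. Equivalently, $g$ is harmonic off $p$, and if $\xi$ is a conformal coordinate with $\xi(p)=0$, then $g+\log|\xi|$ is harmonic near $p$.

*Example.* In the unit disc with pole $0$, $g=-\log|\xi|$. The function with the same properties in the upper half plane, with pole $ia$, is $\log|(\zeta+ia)/(\zeta-ia)|$. At $\zeta=iT$ with $T$ large it equals $\log\frac{T+a}{T-a}\approx\frac{2a}{T}$. This rate $1/T$ will matter.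

Two known theorems enter as black boxes.

* (Schoen 1983) There is an absolute $C_0$ such that if $\Sigma\subset\mathbb R^3$ is a two-sided stable minimal surface and $B_\Sigma(P,r)$ is relatively compact in $\Sigma$, then $|A|^2(P)\le C_0/r^2$.
* (Cheng–Yau 1975, local form) There is an absolute $C$ such that if $B(P,R)$ is a relatively compact geodesic ball in a Riemannian surface, $K\ge-\kappa^2$ on it, and $f>0$ is harmonic on it, then $|\nabla\log f|(P)\le C(R^{-1}+\kappa)$.

To see the scale in the second: in the upper half plane $f=\operatorname{Im}\zeta$ has $|\nabla\log f|=1/\operatorname{Im}\zeta$, the inverse distance to the boundary.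

## 2. Exponential growth without hypotheses on the boundary

The starting point is a known result.

**Theorem 1.1.** Let $D$ be a domain in a half plane whose boundary is a Jordan arc. Suppose $u>0$ satisfies the minimal surface equation in $D$, with $u=0$ on $\partial D$. Then there are positive constants $M,R$ such that
$$Mr\le\max_{|q|=r}u(q)\le e^{Mr},\qquad r>R. \tag{4}$$

The following problem comes from "Growth of solutions to the minimal surface equation over domains in a half plane" (https://archive.intlpress.com/site/pub/files/_fulltext/journals/cag/2005/0013/0005/CAG-2005-0013-0005-a011.pdf). Let $D$ be any unbounded region contained in a half plane and $u\not\equiv0$ a solution of (1). Is it true that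
$$\max_{|q|=r,\ q\in D}u(q)\le e^{Mr},\qquad r>R, \tag{5}$$
for some positive $M,R$ depending on $u$ and $D$? In other words, can the hypothesis that $\partial D$ is a Jordan arc (in particular, that $D$ is simply connected) be dropped from the upper bound in (4)?

The answer is yes. After a rigid motion of the plane the half plane is $\{x>0\}$, and we prove the following.

**Theorem A.** Let $D\subset\{x>0\}$ be a nonempty open set (not necessarily connected), and let $u\in C^2(D)\cap C(\overline D)$ satisfy the minimal surface equation in $D$ and $u\le0$ on $\partial D$. Then there is $M=M(u,D)<\infty$ with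
$$u(x,y)\le e^{Mx}+M|y|+M,\qquad (x,y)\in D. \tag{6}$$

*Theorem A answers the problem.* If $D$ lies in some half plane, the equation is invariant under rigid motions, so (6) holds in coordinates $q'=e^{i\theta}q+b$ (complex notation). There $x',|y'|\le r+|b|$, so $u\le e^{M(r+|b|)}+M(r+|b|)+M\le e^{M'r}$ for $r=|q|>R$, with suitable $M'$ and $R$. This is (5). If only $u\le a$ on $\partial D$ for a constant $a$, apply Theorem A to $u-a$.

## 3. Planes, bounded domains and catenoids

*Bounded $D$.* Then $u\le0$. Indeed, $u$ attains its maximum over the compact set $\overline D$. If the maximum is positive, it is attained in $D$. The harmonic function $z$ on the corresponding component of $S$ then has an interior maximum and is constant. So $u$ is a positive constant on a component $D'$ of $D$, hence also on $\partial D'\subset\partial D$, a contradiction. All growth therefore comes from infinity.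

*Linear solutions.* $u=ax$ satisfies (6) since $ax\le e^{ax}$ for $a>0$. By the same inequality (6) holds whenever $u\le\Lambda x$ in $D$ for a constant $\Lambda>0$, and trivially whenever $u$ is bounded above.

*Catenoids.* On $D_\lambda$ we have $u(r,0)=\cosh r-\lambda$, so $e^{Mr}$ cannot be improved to $e^{o(r)}$. Let us compute when the graph first reaches height $t>0$. The condition $u\ge t$ means $\cosh^2x\ge(t+\lambda)^2+y^2$, so the nearest point to the origin is $q_t=(\rho(t),0)$ with
$$\rho(t)=\operatorname{arccosh}(t+\lambda),\qquad \nu_3=\frac1W=\frac{f}{\cosh^2 x}=\frac1{t+\lambda}\ \text{ at } q_t .$$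
So exponential growth is the statement $\rho(t)\approx\log t$, and at the nearest point the normal has vertical component of order $1/t$. Also $\rho'(t)=((t+\lambda)^2-1)^{-1/2}\ge\nu_3$. This suggests a differential inequality.

## 4. Where barriers and Harnack chains stop

*A universal barrier.* One might look for a finite function $v$ on $\{x>0\}$, perhaps built from known minimal graphs, that lies above every solution. No such $v$ exists. For $a>0$ the function $a^{-1}u(aq)$, with $u$ the catenoid solution, solves (1) on $a^{-1}D_\lambda$. At $(1,0)$ it equals $a^{-1}(\cosh a-\lambda)\to\infty$ as $a\to\infty$. Along the $x$-axis it grows like $e^{ar}/(2a)$, so no $M$ independent of $u$ and $D$ works in (5). The argument must use the particular $u$ at some fixed point.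

*A differential inequality plus a Harnack chain.* Let $\rho(t)$ be the least $|q|$ at which $u\ge t$. Section 10 shows that $\rho'\ge\nu_3$ at the nearest point $Q_t$ of height $t$. So we want
$$\nu_3(Q_t)\ge\frac ct, \tag{7}$$
because integrating $c/t$ gives $\rho(t)\gtrsim\log t$. Now $\nu_3$ is positive and superharmonic, so on $S^+$ it dominates a multiple of Green's functions with a fixed pole $p$. It remains to bound Green's function $g$ below at $Q_t$. The evident tool is Cheng–Yau: by Schoen's estimate, $|\nabla\log g|\le C/z$ away from the pole. Suppose $p$ can be joined to $Q_t$ by a curve along which $z$ increases at a rate at least $\kappa$ per unit length. Integrating $C/z$ along it gives $g(Q_t)\ge c\,t^{-C/\kappa}$. The exponent is some constant over which we have no control, and if it exceeds $1$, the integral of $t^{-C/\kappa}$ converges and nothing follows. Besides, no such curve is given: $Q_t$ might lie on another component of $S^+$ than $p$, or on another sheet.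

What is needed is exponent exactly $1$, the exponent of the flat half plane in the example after Definition 5. We get it as follows.

* Near the plane $x=0$, at height comparable to $T$, the surface consists of nearly flat vertical sheets, and a flux count shows there is only one (Sections 5–7). So $Q_t$ cannot hide on another sheet.
* We do not follow $g$ from $p$ to $Q_t$. By duality, $g(Q_t)$ is comparable to the value at $p$ of the potential of a piece $B$ of the sheet around $Q_t$. An explicit subharmonic quadratic polynomial, whose value at $p$ is at least a constant times $1/T$, bounds that potential from below (Sections 8–9).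

For the proof fix $D,u,S$ as in Theorem A.

## 5. Decay of curvature and of $|\nabla\log x|$ with height

**Closedness.** A limit in $\mathbb R^3$ of points of $S$ that has $z>0$ lies in $S$. If $(q_n,u(q_n))\to(q,z)$ with $z>0$, then $q\in\overline D$ and $u(q)=z>0$, so $q\notin\partial D$.

**Completeness.** If $P=(q_P,h)\in S$, $h>0$ and $\ell<h$, then $B_S(P,\ell)$ is relatively compact in $S^+$. A path in $S$ from $P$ of length at most $\ell$ stays over $\{q\in\overline D:|q-q_P|\le\ell,\ u(q)\ge h-\ell\}$. This set is compact, and it lies in $D$ since $h-\ell>0\ge u|_{\partial D}$. The graph of $u$ over it is a compact subset of $S^+$.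

**Lemma 1.** There is an absolute $C_1\ge1$ with $|\nabla x|\le C_1x/z$ and $|K|\le C_1/z^2$ on $S^+$.

*Proof.* $S$ is two-sided and stable. Let $P\in S^+$ have height $h$. Schoen's estimate on $B_S(P,\ell)$, $\ell\uparrow h$, gives $|A|^2(P)\le C_0/h^2$, so $|K(P)|\le C_0/(2h^2)$. On $B_S(P,h/2)$ we have $z\ge h/2$, hence $K\ge-2C_0/h^2$ there. On this relatively compact ball $x$ is positive and harmonic, so Cheng–Yau gives $|\nabla\log x|(P)\le C(2+\sqrt{2C_0})/h$. Take $C_1=\max\{1,C_0/2,C(2+\sqrt{2C_0})\}$. $\square$

So points with $x\ll z$ have nearly vertical tangent planes. Inequality (7) says instead that they are not too vertical, and Lemma 1 alone does not give that. From now on fix the absolute constants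
$$C_*=e^{72C_1},\quad \eta=\min\Big\{\frac1{20},\frac1{40C_1C_*}\Big\},\quad \Lambda=1+\frac2\eta,\quad \sigma=\frac\eta2 .$$

## 6. Flat vertical sheets

For $T>0$ let $E_T=\{(y,z):|y|\le2T,\ T/10\le z\le4T\}$. It is convex with diameter $\sqrt{16+3.9^2}\,T<6T$. Let $\pi'(X)=(y,z)$ and
$$F_T=\{P\in S:\pi'(P)\in E_T,\ x(P)\le\eta T\}.$$

**Lemma 2.** If $P\in F_T$, there is a smooth $\varphi:E_T\to(0,\infty)$ whose graph $\{x=\varphi(y,z)\}$ lies in $S$ and contains $P$. It satisfies $\varphi\le T/40$ and, on the graph, $|\nabla x|\le\frac14$. Hence $|\nu_1|\ge\sqrt{15}/4>0.96$ and $|D\varphi|\le\frac13$.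

*Proof.* Where $|\nabla x|<1$ we have $\nu_1\ne0$, so $\pi'|_S$ is a local diffeomorphism. Two lifts under $\pi'$ of the same path, with the same starting point and $|\nabla x|\le\frac12$ along them, agree on a set that is closed, and open by local injectivity, so they coincide.

**Step 1: lifting segments.** The purpose is to continue $S$ from $P$ along every segment of $E_T$ without losing verticality. Let $\gamma$ be a segment in $E_T$ starting at $\zeta_0=\pi'(P)$, parametrized by arc length $\tau$. Let $I$ be the set of $\tau$ such that $\gamma|_{[0,\tau]}$ has a lift $\Gamma$ to $S$ starting at $P$ with $|\nabla x|\le\frac12$ along $\Gamma$. Lifts are smooth, being locally compositions of $\gamma$ with inverses of $\pi'$. Along $\Gamma$ we have $|\Gamma'|^2=1+|x'|^2$ and $|x'|\le|\nabla x||\Gamma'|\le\frac12|\Gamma'|$, so $|\Gamma'|\le2/\sqrt3$. Since $z\ge T/10$, Lemma 1 gives $|\nabla x|\le10C_1x/T$, hence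
$$|x'|\le\frac{2}{\sqrt3}\cdot\frac{10C_1x}{T}\le\frac{12C_1x}T .$$
The segment has length at most $6T$ and $x(P)\le\eta T$. So along $\Gamma$
$$x\le e^{72C_1}\eta T=C_*\eta T\le\frac T{40},\qquad |\nabla x|\le10C_1C_*\eta\le\frac14 .$$
The bound $\frac12$ has improved itself to $\frac14$. Now $0\in I$, as $|\nabla x|(P)\le10C_1\eta\le\frac14$. The set $I$ is open: at the endpoint $|\nabla x|\le\frac14$, so the lift continues through a local inverse of $\pi'$, with $|\nabla x|\le\frac12$ for a short while. It is closed: let $\tau_n\uparrow\tau^*$ with $\tau_n\in I$. The lifts agree by uniqueness and form a Lipschitz curve on $[0,\tau^*)$, which has a limit point as $\tau\to\tau^*$. That point has $z\ge T/10>0$, so it lies in $S$ by closedness, and $|\nabla x|\le\frac14$ there by continuity. So $\tau^*\in I$, and every segment lifts completely.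

**Step 2: the endpoints form a smooth section.** For $\zeta\in E_T$ let $\Gamma_\zeta$ be the lift of $[\zeta_0,\zeta]$ and $s(\zeta)$ its endpoint, so $\pi'(s(\zeta))=\zeta$. The trace $L$ of $\Gamma_\zeta$ is compact, $\pi'$ is injective on $L$, and $\pi'$ is a local diffeomorphism at each point of $L$. Then $\pi'$ is injective on a neighborhood $U$ of $L$ in $S$. Otherwise there are $a_n\ne b_n$ with $\pi'(a_n)=\pi'(b_n)$ and, after passing to a subsequence, $a_n\to a\in L$, $b_n\to b\in L$. Then $\pi'(a)=\pi'(b)$, so $a=b$, and this contradicts local injectivity at $a$. Shrinking $U$, we may assume that $\pi'|_U$ is a diffeomorphism onto an open set containing $[\zeta_0,\zeta]$, and $|\nabla x|<\frac12$ on $U$. For $\zeta'\in E_T$ near $\zeta$ the segment $[\zeta_0,\zeta']$ lies in $\pi'(U)$. Its image under $(\pi'|_U)^{-1}$ is a lift starting at $P$ with $|\nabla x|\le\frac12$, so it equals $\Gamma_{\zeta'}$. Hence $s=(\pi'|_U)^{-1}$ near $\zeta$, and $s$ is smooth.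

**Step 3: the bounds.** Write $s(\zeta)=(\varphi(\zeta),\zeta)$. By Step 1, $0<\varphi\le T/40$ and $|\nabla x|\le\frac14$. Since $|\nu_1|=(1+|D\varphi|^2)^{-1/2}$, we have $|D\varphi|/\sqrt{1+|D\varphi|^2}=|\nabla x|\le\frac14$, so $|D\varphi|\le1/\sqrt{15}\le\frac13$; and $|\nu_1|=\sqrt{1-|\nabla x|^2}\ge\sqrt{15}/4$. $\square$

## 7. Flux allows only one sheet

The field $\nabla u/W$ is divergence free and has length below $1$. Each vertical sheet carries almost a full unit of flux per unit of length in $y$, and a thin rectangle next to $x=0$ has room for one unit only.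

**Lemma 3.** If $F_T\ne\emptyset$, then all of $F_T$ lies on one sheet $\Sigma=\Sigma_T=\{x=\varphi(y,z):(y,z)\in E_T\}$ as in Lemma 2.

*Proof.* **Step 1: two sheets are equal or disjoint.** Two sections $s_1,s_2$ from Lemma 2 agree on a closed subset of $E_T$. It is also open, since $\pi'$ is injective near a common value. As $E_T$ is connected, if they differ somewhere they differ everywhere, and then the sheets are disjoint (a common point would have the same projection). Suppose there are two disjoint sheets, given by $\varphi_1,\varphi_2$.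

**Step 2: an upper bound for the flux.** Let $Y=2T$, $X_0=T/20$, $\mathcal R=[0,X_0]\times[-Y,Y]$, $0<\varepsilon<T$ and $\chi_\varepsilon(s)=\min\{1,(s-T)^+/\varepsilon\}$. Put $V=\chi_\varepsilon(u)\nabla u/W$ in $D$ and $V=0$ off $D$. The set $\{q\in\overline D:u\ge T\}$ is closed in $\mathbb R^2$ and contained in $D$. Near its points $V$ is locally Lipschitz, and near all other points $V=0$. So $V$ is Lipschitz near $\mathcal R$, and it vanishes on the side $x=0$ because $D\subset\{x>0\}$. Also $|V|\le1$, and since $\operatorname{div}(\nabla u/W)=0$, $\operatorname{div}V=\chi_\varepsilon'(u)|\nabla u|^2/W$ a.e. (on the level sets $u=T$ and $u=T+\varepsilon$ we have $\nabla u=0$ a.e.). The divergence theorem, with three sides of $\mathcal R$ contributing, gives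
$$\frac1\varepsilon\int_{\mathcal R\cap\{T<u<T+\varepsilon\}}\frac{|\nabla u|^2}{W}\,dx\,dy\le2Y+2X_0=4.1\,T .$$

**Step 3: a lower bound from the two sheets.** Consider the maps $(y,z)\mapsto(\varphi_i(y,z),y)$ on $|y|<Y$, $T<z<T+\varepsilon$, a subset of $E_T$. They take values in $\mathcal R\cap\{T<u<T+\varepsilon\}$, since $\varphi_i\le T/40<X_0$. Because $S$ is a graph over $D$, the pair $(x,y)$ determines the point of $S$; so each map is injective, and the two images are disjoint as the sheets are. From $u(\varphi_i,y)=z$ we get $u_x\,\partial_z\varphi_i=1$, so $dx\,dy=dy\,dz/|u_x|$. Moreover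
$$\frac{|\nabla u|^2}{W|u_x|}\ge\frac{|\nabla u|}W=\sqrt{1-\nu_3^2}\ge|\nu_1|\ge0.96 .$$
Each sheet contributes at least $0.96\cdot2Y$, so the left side in Step 2 is at least $2\cdot0.96\cdot4T=7.68\,T>4.1\,T$. Contradiction. $\square$

## 8. A quadratic polynomial subharmonic on every minimal surface

We want a function that is nonpositive where $z=0$, of size $1/T$ at a fixed point, and positive on the sphere $|X|=T$ only near the plane $x=0$ and far from height $0$. On the plane $x=0$ the function $z/T+(z^2-y^2)/T^2$ is a natural candidate. But on a minimal surface $\Delta(z^2-y^2)=2(\nu_2^2-\nu_3^2)$ can be negative, and adding $x^2$ repairs this. The harmonic term $-\Lambda x/T$ forces negativity away from $x=0$. The term $-y^2$ keeps the positive part on the sphere away from $z=0$. Set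
$$\Psi_T=\frac zT+\frac{z^2+x^2-y^2}{T^2}-\Lambda\frac xT .$$

**Lemma 4.**
1. $\Psi_T$ is subharmonic on $S$.
2. $\Psi_T\le0$ at points with $z=0$, $x\ge0$, $|X|\le T$.
3. If $|X|=T$, $x,z\ge0$ and $\Psi_T(X)>0$, then $z\ge0.4T$, $x\le\eta T$ and $\Psi_T(X)\le2$.

*Proof.* (1) By (2), $\Delta(z^2+x^2-y^2)=2(1-\nu_3^2-\nu_1^2+\nu_2^2)=4\nu_2^2\ge0$, and $x,z$ are harmonic. For the rest, $\Psi_T(X)=\Psi_1(X/T)$, so take $T=1$; then $0\le x\le1$ and $x^2\le x$.

(2) If $z=0$, $\Psi_1\le(1-\Lambda)x-y^2\le0$.

(3) $\Psi_1>0$ and $x^2\le x$ give $(\Lambda-1)x+y^2<z+z^2\le2z$. So $x<2z/(\Lambda-1)=\eta z\le\eta$, and $\Psi_1\le z+z^2\le2$. Also $y^2<z+z^2$, hence $1=x^2+y^2+z^2<x^2+z+2z^2$. If $z<0.4$, then $z+2z^2<0.72$ and $x^2>0.28$, contradicting $x\le\frac1{20}$. $\square$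

## 9. The normal at the nearest point: $\nu_3\ge c/t$

If $u$ is bounded above, or if $u\le\Lambda x$ in $D$, then (6) holds by Section 3. So from now on assume $\sup_Du=\infty$ and that there is $p_0\in D$ with
$$\delta:=u(p_0)-\Lambda x(p_0)>0;\qquad p:=(p_0,u(p_0))\in S^+ .$$
For $t>0$ let
$$\rho(t)=\min\{|q|:q\in\overline D,\ u(q)\ge t\},$$
let $q_t$ be a minimizer and $Q_t=(q_t,t)$. The minimum exists because the set is nonempty and closed. Since $t>0\ge u|_{\partial D}$, we have $q_t\in D$; in particular $q_t\ne0$. If $u(q_t)>t$, moving slightly toward the origin would contradict minimality, so $u(q_t)=t$. Clearly $\rho$ is nondecreasing.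

Let $C$ be the component of $S^+$ containing $p$. It is open in $S$ and relatively closed in $S^+$. So, by closedness, a limit in $\mathbb R^3$ of points of $C$ that has $z>0$ lies in $C$.

**Step 1: $z$ is not constant on $C$.** This makes $C$ carry bounded Green's functions. Let $G\subset D$ be the projection of $C$, a component of $\{u>0\}$. As $G\ne\mathbb R^2$, $\partial G\ne\emptyset$, and $u=0$ on $\partial G$: at a boundary point in $\partial D$, $0\le u\le0$; at one in $D$, $u\ge0$, and $u>0$ would put the point into the open set $G$. So $h:=z|_C$ is a nonconstant positive harmonic function, and $C$ is not compact (otherwise $h$ would attain its maximum).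

Let $\Omega_1\Subset\Omega_2\Subset\cdots$ be an exhaustion of $C$ by smooth relatively compact domains. Let $\xi$ be a conformal coordinate on a neighborhood of a closed disc $K'=\{|\xi|\le1\}\subset C$ with $\xi(p)=0$, and $K_p=\{|\xi|\le\frac12\}$. All this is fixed independently of $t$. For $k$ so large that $K'\subset\Omega_k$, let $g_k$ be Green's function of $\Omega_k$ with pole $p$. The sets $C\setminus K_p$ and $\Omega_k\setminus K_p$ are connected, since a path through $K_p$ can be rerouted in the annulus $\frac12<|\xi|\le1$.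

**Step 2: a bound for $g_k$ near $p$, uniform in $k$.** We claim that there is $A_p<\infty$ with $\max_{\partial K_p}g_k\le A_p$ for all such $k$. Let $\tau_k$ be harmonic in $\Omega_k\setminus K_p$ with $\tau_k=1$ on $\partial K_p$ and $\tau_k=0$ on $\partial\Omega_k$. By the maximum principle $\tau_k$ increases with $k$, to a limit $\tau\le1$ harmonic in $C\setminus K_p$. With $m=\min_{\partial K_p}h>0$ the maximum principle gives $h\ge m\tau_k$, hence $h\ge m\tau$. If $\tau\equiv1$, then $h\ge m$ on $C\setminus K_p$, and also on $K_p$ by the minimum principle; so $h$ attains its minimum over $C$ on $\partial K_p$ and is constant, contrary to Step 1. By the strong maximum principle $\tau<1$ in $C\setminus K_p$, and $\theta:=\max_{\partial K'}\tau<1$.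

Let $M_k=\max_{\partial K_p}g_k$. On $\Omega_k\setminus K_p$ we have $g_k\le M_k\tau_k\le M_k\tau$, so $g_k\le\theta M_k$ on $\partial K'$. The function $g_k+\log|\xi|$ is harmonic in $K'$ and at most $\theta M_k$ on $\partial K'$, hence in $K'$. At the point of $\partial K_p$ where $g_k=M_k$ this reads $M_k-\log2\le\theta M_k$. So $M_k\le A_p:=\log2/(1-\theta)$.

**Step 3: $\nu_3$ dominates Green's functions.** Let $m_p=\min_{K_p}\nu_3>0$. By (3), $\nu_3-\frac{m_p}{A_p}g_k$ is superharmonic in $\Omega_k\setminus K_p$. On $\partial K_p$ it is at least $m_p-m_p=0$, and on $\partial\Omega_k$ it equals $\nu_3>0$. Hence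
$$\nu_3\ge\frac{m_p}{A_p}\,g_k\quad\text{in }\Omega_k\setminus K_p. \tag{8}$$

**Proposition 5.** There are $c>0$ and $t_0<\infty$, depending on $u,D,p$, such that for every $t\ge t_0$ with $\rho(t)\le\sigma t$ we have $\nu_3(Q_t)\ge c/t$.

*Proof.* Let $T=t/2$ and $Q=Q_t$. Choose $t_0$ so that $t\ge t_0$ implies $T>|p|$, $T\ge2|p|^2/\delta$ and $t>\max_{K_p}|X|$. Since $|Q|\ge t$, $Q\notin K_p$; and
$$\Psi_T(p)\ge\frac\delta T-\frac{|p|^2}{T^2}\ge\frac\delta{2T}. \tag{9}$$
Let $\Omega'=C\cap\{|X|<T\}$, which contains $p$, and
$$N=\{P\in S:|P|=T,\ z\ge0.4T,\ x\le\eta T\}.$$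
Below, $k$ is large, depending on $T$.

**(a) The set $N$ and the point $Q$ are on one sheet.** We have $|q_t|=\rho(t)\le\sigma t=\eta T$, so $|x(Q)|,|y(Q)|\le\eta T\le0.05T$, and $z(Q)=2T$. Hence $Q\in F_T$. On $N$ we have $|y|\le T$ and $0.4T\le z\le T$, so $N\subset F_T$. By Lemma 3, $Q\in\Sigma$ and $N\subset\Sigma$.

**(b) A maximum principle that sees only $N$.** This step compares functions with $\Psi_T$ although nothing is known about the edge of $C$ or about its other parts. Claim: *let $w\ge0$ be continuous on $C\cap\{|X|\le T\}$ and harmonic in $\Omega'$, with $w\ge\Psi_T$ on $N\cap C$; then $w\ge\Psi_T$ in $\Omega'$.* For $\varepsilon>0$ the function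
$$\Psi_T+\varepsilon\frac{|X|^2-T^2}{T^2}-w$$
has positive Laplacian in $\Omega'$ (by Lemma 4(1) and (2)) and is bounded above. Suppose its supremum over $\Omega'$ is positive, and take a maximizing sequence converging in $\mathbb R^3$ to $X_\infty$. Then $x,z\ge0$ and $|X|\le T$ at $X_\infty$.

If $z(X_\infty)=0$, then Lemma 4(2) and $w\ge0$ show that the values along the sequence have limit at most $0$, a contradiction. If $z(X_\infty)>0$, then $X_\infty\in C$, and the supremum is the value at $X_\infty$. If moreover $|X_\infty|=T$, then $\Psi_T(X_\infty)>w(X_\infty)\ge0$, so $X_\infty\in N\cap C$ by Lemma 4(3), contradicting $w\ge\Psi_T$ there. If $|X_\infty|<T$, there is an interior maximum of a function with positive Laplacian, which is impossible. Let $\varepsilon\to0$.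

Now take $w=0$. If $N\cap C$ were empty, we would get $\Psi_T(p)\le0$, contradicting (9). So $N\cap C\ne\emptyset$. As $N\subset\Sigma\subset S^+$ and $\Sigma$ is connected, $\Sigma\subset C$. In particular $Q\in C$.

**(c) The potential of a piece of the sheet.** This sets up the function that we shall evaluate at $p$. Let $b=\frac14$ and $B=\{P\in\Sigma:|P-Q|\le bT\}$. On $\Sigma$ put $d=|\pi'(X)-\pi'(Q)|$. By Lemma 2, $|x-x(Q)|\le\frac13d$ ($E_T$ is convex), and $|(\nu_2,\nu_3)|=|\nabla x|\le\frac14$. So $|(X-Q)\cdot\nu|\le(\frac13+\frac14)d\le\frac7{12}|X-Q|$ and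
$$|(X-Q)^T|^2\ge\Big(1-\frac{49}{144}\Big)|X-Q|^2\ge\frac12|X-Q|^2 . \tag{10}$$
Points of $\Sigma$ with $|P-Q|\le1.89T$ project into $|y|\le1.94T$, $0.11T\le z\le3.89T$, which is inside the interior of $E_T$. So these points form a compact subset of the interior of $\Sigma$ (the part of $\Sigma$ over the interior of $E_T$, which is open in $S$). By (10), $\nabla|X-Q|^2=2(X-Q)^T\ne0$ on $\partial B$, so $B$ has smooth boundary. On $B$, $|X|\ge2T-\frac14T>T$. So $B\cap\{|X|\le T\}=\emptyset$, and $p\notin B$.

For $k$ large, $B\subset\Omega_k$. Let $\omega_k$ be harmonic in $\Omega_k\setminus B$, with $\omega_k=1$ on $B$ and $\omega_k=0$ on $\partial\Omega_k$. Then $0\le\omega_k\le1$ and $\omega_k$ increases to a function $\omega$, harmonic in $C\setminus B$, $0\le\omega\le1$.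

**(d) $\omega\ge c_3$ on $N$, with $c_3>0$ absolute.** The tool is an explicit subsolution on the sheet. Let $s=|X-Q|^2$ and $k_0=2/b^2=32$. Since $\Delta s=4$ and $|\nabla s|^2=4|(X-Q)^T|^2$, (10) gives, on $\{P\in\Sigma:bT\le|P-Q|\le1.89T\}$,
$$\Delta e^{-k_0s/T^2}=e^{-k_0s/T^2}\Big(-\frac{4k_0}{T^2}+\frac{4k_0^2}{T^4}|(X-Q)^T|^2\Big)\ge e^{-k_0s/T^2}\,\frac{2k_0}{T^2}\Big(\frac{k_0s}{T^2}-2\Big)\ge0,$$
because $k_0s/T^2\ge k_0b^2=2$. So
$$f=\frac{e^{-k_0s/T^2}-e^{-k_0(1.89)^2}}{e^{-k_0b^2}-e^{-k_0(1.89)^2}}$$
is subharmonic there, equal to $1$ where $|P-Q|=bT$ and to $0$ where $|P-Q|=1.89T$. This region is compact and lies in $\Omega_k$ for $k$ large, and its boundary in $S$ lies in these two level sets. On the first $\omega_k=1$, on the second $\omega_k\ge0$. Hence $\omega\ge\omega_k\ge f$ on the region.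

For $P\in N$ we have $y(P)y(Q)\ge-0.05T^2$, $z(P)z(Q)\ge0.8T^2$ and $x(P)x(Q)\ge0$, so $P\cdot Q\ge0.75T^2$. Also $|Q|^2\le4.0025T^2$. Therefore
$$|P-Q|^2\le T^2-1.5T^2+4.0025T^2=3.5025T^2<(1.88T)^2,$$
and $|P-Q|\ge|Q|-|P|\ge T>bT$. Since $N\subset\Sigma$ and $f$ decreases in $|P-Q|$, $\omega(P)\ge c_3$, the value of $f$ at $|P-Q|=1.88T$. It is positive and does not depend on $T$.

**(e) The potential at $p$.** By (d) and Lemma 4(3), $\frac2{c_3}\omega\ge2\ge\Psi_T$ on $N\cap C$. By (c), $\omega$ is continuous on $C\cap\{|X|\le T\}$ and harmonic in $\Omega'$. So (b) applies to $w=\frac2{c_3}\omega$, and with (9)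
$$\omega(p)\ge\frac{c_3}2\Psi_T(p)\ge\frac{c_3\delta}{4T}. \tag{11}$$
This is where the exponent $1$ comes from.

**(f) Duality.** This step converts the value at $p$ into a value of $g_k$ near $Q$. Apply Green's formula to $g_k,\omega_k$ in $\Omega_k\setminus B$, with $n$ on $\partial B$ pointing into $B$. Both functions vanish on $\partial\Omega_k$, the pole contributes $2\pi\omega_k(p)$, and $\omega_k=1$ on $\partial B$:
$$2\pi\omega_k(p)=\int_{\partial B}g_k\,\partial_n\omega_k-\int_{\partial B}\partial_ng_k .$$
The last integral is $0$ because $g_k$ is harmonic in $B$. Since $\omega_k\le1=\omega_k|_{\partial B}$, $\partial_n\omega_k\ge0$. Hence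
$$2\pi\omega_k(p)\le\max_Bg_k\int_{\partial B}\partial_n\omega_k=\max_Bg_k\int_{\Omega_k\setminus B}|\nabla\omega_k|^2,$$
the equality by integrating $\operatorname{div}(\omega_k\nabla\omega_k)$. By Dirichlet's principle the energy is at most that of $\psi=\min\{1,(2-|X-Q|/(bT))^+\}$ on $\Sigma$, extended by $0$: for $k$ large $\psi$ is admissible, being $1$ on $B$ and supported in the compact set $\{P\in\Sigma:|P-Q|\le2bT\}$. Now $|\nabla\psi|\le1/(bT)$, and this set projects into a disc of radius $2bT$ with area factor $\sqrt{1+|D\varphi|^2}\le\sqrt{1+\frac19}$. So the energy is at most $(bT)^{-2}\cdot\pi(2bT)^2\sqrt{1+\frac19}\le4.3\pi$, and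
$$\omega_k(p)\le3\max_Bg_k. \tag{12}$$

**(g) From $B$ to $Q$.** Harnack's inequality at scale $T$ costs only an absolute factor. Let $P'\in\Sigma$, $|P'-Q|\le0.3T$. The height of $P'$ is at least $1.7T$, so by completeness $B_S(P',T/10)$ is relatively compact in $S^+$. It lies in $\{|X-Q|\le0.4T\}$, where $z\ge1.6T$. It is connected and contains $P'\in C$, so it lies in $C\cap\{|X-Q|\le0.4T\}$. The latter set is compact, since limits of its points have $z\ge1.6T>0$ and so lie in $C$; hence it lies in $\Omega_k$ for $k$ large. It omits $p$, as $|X|\ge1.6T>|p|$ on it. By Lemma 1, $|K|\le C_1/T^2$ on the ball. Since $g_k$ is positive and harmonic on it, Cheng–Yau gives $|\nabla\log g_k|(P')\le C_5/T$, $C_5$ absolute. Each $P''\in B$ is joined to $Q$ in $\Sigma$ by the lift of the segment $[\pi'(Q),\pi'(P'')]$, of length at most $bT$. The lift has length at most $bT\sqrt{1+\frac19}=bT\sqrt{10}/3\le0.3T$, so it stays in $|P-Q|\le0.3T$. Integrating,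
$$\max_Bg_k\le C_4\,g_k(Q),\qquad C_4=e^{0.3C_5}\text{ absolute}. \tag{13}$$

**(h) Conclusion.** For $k$ large $Q\in\Omega_k\setminus K_p$, and by (8), (13), (12)
$$\nu_3(Q)\ge\frac{m_p}{A_p}g_k(Q)\ge\frac{m_p}{A_pC_4}\max_Bg_k\ge\frac{m_p}{3A_pC_4}\,\omega_k(p).$$
Let $k\to\infty$ and use (11):
$$\nu_3(Q)\ge\frac{m_p}{3A_pC_4}\cdot\frac{c_3\delta}{4T}=\frac ct,\qquad c=\frac{m_pc_3\delta}{6A_pC_4}.\qquad\square$$

## 10. From the slope at $Q_t$ to the pointwise bound

We are still in the case $\sup_Du=\infty$, $\delta>0$; the other cases were settled in Section 3.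

**Step 1: $\rho'(t)\ge\nu_3(Q_t)$ for a.e. $t>0$.** This is the differential inequality of Section 4. As $\rho$ is monotone, it is differentiable a.e. Let $t$ be a point of differentiability, $e=q_t/|q_t|$ and $a=\partial_eu(q_t)$. For small $s>0$ put $v(s)=u(q_t-se)$. It is positive by continuity and less than $t$ by minimality, since $|q_t-se|<\rho(t)$. So $t-v(s)=as+o(s)>0$ and $a\ge0$. By definition of $\rho$, $\rho(v(s))\le|q_t|-s=\rho(t)-s$. Hence
$$\frac{\rho(t)-\rho(v(s))}{t-v(s)}\ge\frac s{t-v(s)} .$$
As $s\to0$ the left side tends to $\rho'(t)<\infty$. Hence $a>0$ (for $a=0$ the right side would tend to $\infty$), and $\rho'(t)\ge1/a\ge1/W(q_t)=\nu_3(Q_t)$.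

**Step 2: there are $c'>0$ and $t_1$ with $\rho(\tau)\ge c'\log\tau$ for $\tau\ge t_1$.** The aim is to integrate Step 1, taking care of the hypothesis $\rho(t)\le\sigma t$ in Proposition 5. Let $\tau\ge\max(1,t_0^2)$. If $\rho(\tau)\ge\sigma\sqrt\tau$, then $\rho(\tau)\ge\log\tau$ for $\tau$ large. Otherwise, for $t\in[\sqrt\tau,\tau]$ we have $t\ge t_0$ and $\rho(t)\le\rho(\tau)<\sigma\sqrt\tau\le\sigma t$. By Proposition 5, Step 1 and the monotonicity of $\rho$,
$$\rho(\tau)\ge\int_{\sqrt\tau}^\tau\rho'(t)\,dt\ge\int_{\sqrt\tau}^\tau\frac ct\,dt=\frac c2\log\tau .$$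
So $c'=\min\{1,c/2\}$ works. This already gives (5): if $|q|=r$ and $u(q)=\tau\ge t_1$, then $r\ge\rho(\tau)\ge c'\log\tau$, that is, $u(q)\le e^{r/c'}$.

**Step 3: the pointwise bound (6).** The aim is to replace $r$ by $x$ in the exponent, at the price of a linear term in $|y|$. Let $q=(x,y)\in D$ with $t=u(q)\ge t_2:=\max(t_0,t_1,2)$, and $T=t/2$, $P=(q,t)$.

* If $|y|>\frac\sigma2t$, then $u(q)\le\frac2\sigma|y|$. From now on $|y|\le\frac\sigma2t$.
* If $x>\sigma t$, then $u(q)\le x/\sigma$. From now on $x\le\sigma t=\eta T$. Since $|y|\le2T$ and $z(P)=2T$, this means $P\in F_T$.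
* If $\rho(t)>\sigma t$, then $|q|\ge\rho(t)>\sigma t$, so $x^2\ge\sigma^2t^2-\frac14\sigma^2t^2$, $x\ge\frac{\sqrt3}2\sigma t$ and $u(q)\le2x/\sigma$.
* If $\rho(t)\le\sigma t$, then $Q_t\in F_T$ too, as in part (a) of Proposition 5, and by Lemma 3 both $P$ and $Q_t$ lie on the sheet $x=\varphi(y,z)$.

It remains to treat the last case; we compare $x(P)$ with $x(q_t)$, and $x(q_t)$ with $\rho(t)$. On the sheet $|D\varphi|=|\nabla x|/|\nu_1|$, so by Lemma 1 with $z\ge T/10$,
$$|D\log\varphi|=\frac{|\nabla x|}{x|\nu_1|}\le\frac{10C_1}{0.96\,T}\le\frac{11C_1}T .$$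
The projections of $P$ and $Q_t$ both have $z=2T$, and their distance is at most $|y|+\rho(t)\le2\eta T\le T$. Hence $x=x(P)\ge e^{-11C_1}x(q_t)$.

Next, $\nabla u(q_t)\ne0$, since $\nu_1\ne0$ on the sheet. With $e=q_t/|q_t|$ we claim $\nabla u(q_t)=|\nabla u(q_t)|\,e$. Otherwise $v=\nabla u(q_t)/|\nabla u(q_t)|-e$ satisfies $v\cdot\nabla u(q_t)>0$ and $v\cdot e<0$. Moving from $q_t$ along $v$ then gives points of modulus less than $\rho(t)$ with $u>t$, a contradiction. Since $x(q_t)>0$,
$$\frac{x(q_t)}{\rho(t)}=e\cdot e_1=\frac{|u_x|}{|\nabla u|}=\frac{|\nu_1|}{\sqrt{1-\nu_3^2}}\ge0.96 .$$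
With Step 2, $x\ge0.96\,e^{-11C_1}\rho(t)\ge0.96\,e^{-11C_1}c'\log t$. That is, $u(q)\le e^{M_1x}$ with $M_1=e^{11C_1}/(0.96\,c')$.

Where $u(q)<t_2$ the bound (6) holds as soon as $M\ge t_2$. Since $x/\sigma\le2x/\sigma\le e^{2x/\sigma}$, all cases together give (6) with $M=\max\{t_2,2/\sigma,M_1\}$. This proves Theorem A, and with it (5) for every region $D$ contained in a half plane. $\blacksquare$
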